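# Branching geodesics in a compact $\mathrm{RCD}(K,\infty)$ space

## 1. Where a space is smooth, geodesics do not branch

Two shortest paths start at the same point, run together for a while, and then separate, both being still shortest paths. Can this happen in a space whose Ricci curvature is bounded below in the "Riemannian" synthetic sense? The question comes from the paper "Examples of spaces with branching geodesics satisfying the curvature-dimension condition".

**Definition 1 (branching).** Let $(X,d)$ be a metric space. A *minimal geodesic* of constant speed is a curve $\gamma:[0,1]\to X$ with $d(\gamma(s),\gamma(t))=|s-t|\,d(\gamma(0),\gamma(1))$ for all $s,t$. The space *contains branching geodesics* if there are two such geodesics $\gamma_1,\gamma_2$ and some $t_0\in(0,1)$ with $\gamma_1=\gamma_2$ on $[0,t_0]$ but $\gamma_1(t)\ne\gamma_2(t)$ for some $t\in(t_0,1]$.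

The easy case is that of a smooth space. There the answer is no, and curvature plays no role.

**Proposition 1.** Let $M\subset X$ be open and carry a smooth Riemannian metric $g$, without boundary, such that every point of $M$ has a neighborhood on which $d$ is the distance of $g$. Let $\gamma_1,\gamma_2$ branch as in Definition 1 and let $t_*\in[t_0,1)$ be the largest number with $\gamma_1=\gamma_2$ on $[0,t_*]$. Then $\gamma_1(t_*)\notin M$. In particular, if $X$ itself is a Riemannian manifold (for instance a closed manifold with any weight $e^{-V}\mathrm{vol}_g$), it contains no branching geodesics.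

*Proof.* Suppose $\gamma_1(t_*)\in M$. For small $\varepsilon>0$ both curves restricted to $[t_*-\varepsilon,t_*+\varepsilon]$ lie in a small neighborhood of $\gamma_1(t_*)$ on which $d$ is the Riemannian distance. Being minimal with constant speed, they solve the geodesic equation there. They agree on $[t_*-\varepsilon,t_*]$, so they have the same position and velocity at time $t_*-\varepsilon/2$. By uniqueness for ordinary differential equations they agree up to $t_*+\varepsilon$, contrary to the choice of $t_*$. $\blacksquare$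

What changes in general? An $\mathrm{RCD}$ space may have points with no smooth neighborhood, and Proposition 1 says that geodesics can separate only there. So we need a singular point $p$, two geodesics that separate at $p$, and a proof of a curvature bound that survives $p$. The curvature bound is about entropy, so we recall it next.

## 2. Convexity of entropy, and the two theorems

Throughout, $(X,d,m)$ is a metric measure space: $(X,d)$ is complete, separable and geodesic (any two points are joined by a minimal geodesic), and $m$ is a non-zero, locally finite Borel measure with $\operatorname{supp}m=X$. We also assume that there are $x_0\in X$ and $C>0$ with $m(B_r(x_0))\le Ce^{Cr^2}$ for all $r>0$. In our examples $m$ is finite and this is trivial. Let $\mathcal P^2(X)$ be the set of Borel probability measures with finite second moment, with the $L^2$-Wasserstein distance $W_2$.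

**Definition 2 (entropy).** If $\mu=f m$, then $\mathrm{Ent}_m(\mu)=\int f\log f\,dm$. If $\mu$ has no density, then $\mathrm{Ent}_m(\mu)=+\infty$.

The volume growth assumption makes this well defined with values in $(-\infty,+\infty]$. For example, if $\mu$ is uniform on a set $A$ with $0<m(A)<\infty$, then $\mathrm{Ent}_m(\mu)=-\log m(A)$: spread-out measures have small entropy.

**Definition 3 ($\mathrm{CD}(K,\infty)$).** For $K\in\mathbb R$, the space satisfies the Lott–Sturm–Villani condition $\mathrm{CD}(K,\infty)$ if for all $\mu_0,\mu_1\in\mathcal P^2(X)$ with finite entropy there is a minimal geodesic $(\mu_t)_{t\in[0,1]}$ of $(\mathcal P^2(X),W_2)$ from $\mu_0$ to $\mu_1$ such that for all $t\in[0,1]$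
$$\mathrm{Ent}_m(\mu_t)\le(1-t)\,\mathrm{Ent}_m(\mu_0)+t\,\mathrm{Ent}_m(\mu_1)-\frac K2\,t(1-t)\,W_2(\mu_0,\mu_1)^2.\tag{2.1}$$

For example, on $\mathbb R$ with Lebesgue measure let $\mu_0$ be uniform on $[0,1]$ and $\mu_1$ uniform on $[0,\ell]$. The monotone map is $x\mapsto\ell x$, so $\mu_t$ is uniform on $[0,1-t+t\ell]$, and $\mathrm{Ent}(\mu_t)=-\log(1-t+t\ell)$ is convex in $t$. This is (2.1) with $K=0$ for this pair.

**Definition 4 (Cheeger energy, $\mathrm{RCD}$).** For $f\in\mathrm{Lip}(X)$ put $|Df|(x)=\limsup_{y\to x}|f(y)-f(x)|/d(x,y)$. The Cheeger energy (Ambrosio–Gigli–Savaré, *Invent. Math.* 195 (2014)) of $f\in L^2(m)$ is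
$$\mathrm{Ch}(f)=\inf\Big\{\liminf_n\tfrac12\int|Df_n|^2\,dm:\ f_n\in\mathrm{Lip}(X),\ f_n\to f\text{ in }L^2(m)\Big\}.$$
The space is *infinitesimally Hilbertian* if $\mathrm{Ch}$ is a quadratic form (equivalently, the heat flow is linear). It satisfies the condition $\mathrm{RCD}(K,\infty)$ of Ambrosio–Gigli–Savaré if it is $\mathrm{CD}(K,\infty)$ and infinitesimally Hilbertian.

To see what the second requirement excludes, look at slopes on $\mathbb R^2$. For the Euclidean norm $|Df|=|\nabla f|$ and $|D(f+h)|^2+|D(f-h)|^2=2|Df|^2+2|Dh|^2$. For the sup norm, $x$ and $y$ have slope $1$ while $x+y$ and $x-y$ have slope $2$, and $4+4\ne2+2$.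

The answer to our question is yes.

**Theorem 1.** For every $K\ge0$ there is a compact geodesic space $(X,d)$ with a finite Borel measure $m$, $\operatorname{supp}m=X$, such that $(X,d,m)$ is $\mathrm{RCD}(K,\infty)$ and contains branching geodesics.

Since $\mathrm{RCD}(0,\infty)$ trivially implies $\mathrm{RCD}(K,\infty)$ for $K<0$, there are examples for every $K\in\mathbb R$.

**Theorem 2.** The space of Theorem 1 can be chosen so that $X$ is the completion of a smooth incomplete Riemannian surface $(M,g)$, with $M$ open in $X$, $m(X\setminus M)=0$ and $m=e^{-V}\mathrm{vol}_g$ on $M$ with $V\in C^\infty(M)$. Moreover: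

1. There are a point $p$, a geodesic segment $R$ ending at $p$, and a non-empty open set $\mathcal H\subset M$ such that for every $q\in R\setminus\{p\}$ and every $y\in\mathcal H$ the segment of $R$ from $q$ to $p$ extends to a minimal geodesic from $q$ to $y$. So one geodesic branches at $p$ into a family of geodesics sweeping out a set of positive measure.
2. $(X,d,m)$ satisfies $\mathrm{CD}(K',N)$ for no $K'\in\mathbb R$, $N<\infty$.
3. For every $n\ge2$ there is an $\mathrm{RCD}(K,\infty)$ example with branching whose smooth part is $n$-dimensional.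

## 3. The tripod: how branching can destroy convexity

The simplest space that branches is the tripod: three segments $A,B,B'$ of length $1$ glued at one endpoint $o$, with $m$ the length measure. A geodesic coming in along $A$ continues into $B$ or into $B'$. Let us test (2.1).

Fix small $\eta,\varepsilon>0$. Let $\mu_0$ be uniform on the points of $A$ at distance between $\eta$ and $\eta+\varepsilon\eta$ from $o$. Let $\mu_1$ be uniform on the points of $B\cup B'$ at distance between $\eta$ and $\eta+\varepsilon\eta$ from $o$. Then $\mathrm{Ent}(\mu_0)=-\log(\varepsilon\eta)$ and $\mathrm{Ent}(\mu_1)=-\log(2\varepsilon\eta)$.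

Let $\pi$ fold the tripod onto $[-1,1]$: $A$ goes isometrically to $[-1,0]$, and both $B$ and $B'$ go to $[0,1]$. The map $\pi$ is 1-Lipschitz. The measures $\pi_\#\mu_0,\pi_\#\mu_1$ are uniform on $[-\eta-\varepsilon\eta,-\eta]$ and $[\eta,\eta+\varepsilon\eta]$, translates of each other by $L=(2+\varepsilon)\eta$. Hence $W_2(\mu_0,\mu_1)\ge L$. Lifting the translation, with half of the mass going to each of $B,B'$, gives a coupling in which every distance is $L$. So $W_2(\mu_0,\mu_1)=L$. If $(\mu_t)$ is any minimal geodesic, then $\pi_\#\mu_t$ is a curve from $\pi_\#\mu_0$ to $\pi_\#\mu_1$ with $W_2(\pi_\#\mu_s,\pi_\#\mu_t)\le|s-t|L$. It is therefore the unique geodesic between these measures on the line, namely the translation. At time $t_1=\frac1{2+\varepsilon}$ it is uniform on $[-\varepsilon\eta,0]$. Over that interval $\pi$ is injective, so $\mu_{t_1}$ is uniform on a segment of length $\varepsilon\eta$ in $A$, and $\mathrm{Ent}(\mu_{t_1})=-\log(\varepsilon\eta)$. As $t_1(1-t_1)L^2=(1+\varepsilon)\eta^2$, (2.1) would say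
$$0\le-\frac{\log2}{2+\varepsilon}-\frac K2(1+\varepsilon)\eta^2,$$
which is false for every $K\in\mathbb R$ once $\eta$ is small. So the tripod is $\mathrm{CD}(K,\infty)$ for no $K$.

Two things are worth keeping. Folding a branching space by a 1-Lipschitz map onto something simple identifies its geodesics. And convexity failed because a positive amount of mass was *forced* through the branch point. We therefore look for a space in which measures can always be transported without meeting $p$.

## 4. A proper convex weight on an incomplete manifold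

On a complete manifold with $\operatorname{Ric}+\operatorname{Hess}V\ge K$, one proves (2.1) by moving mass along minimal geodesics and differentiating the Jacobian twice. If $M$ is incomplete, the proof stops at its first line, because a minimal geodesic between two points of $M$ may have to leave $M$. The remedy is to ask that $V$ be convex with compact sublevel sets. Then the sublevel sets turn out to be geodesically convex, and transport between measures living in $\{V\le c\}$ stays in $\{V\le c\}$.

**Proposition 2 (criterion).** Let $(M,g)$ be a connected smooth Riemannian manifold without boundary (possibly incomplete), with finite volume, whose Riemannian distance $d$ is totally bounded. Let $V\in C^\infty(M)$ have compact sublevel sets $X_c:=\{V\le c\}$ and let $K\in\mathbb R$. Assume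
$$\operatorname{Hess}V\ge0,\qquad\operatorname{Ric}_g+\operatorname{Hess}V\ge Kg.\tag{4.1}$$
Let $(X,d)$ be the completion of $(M,d)$ and $m:=e^{-V}\mathrm{vol}_g$, extended by $0$ to $X\setminus M$. Then $(X,d)$ is compact and geodesic, $M$ is open in $X$, $m$ is finite with $\operatorname{supp}m=X$, and $(X,d,m)$ is $\mathrm{RCD}(K,\infty)$.

A small example is $M=(-1,1)$ with $V=-\log(1-z^2)+\frac K2z^2$, $K\ge0$. Here $V''=\frac2{1-z^2}+\frac{4z^2}{(1-z^2)^2}+K\ge K$, the sublevel sets are compact, and $X=[-1,1]$.

**Step 0: the soft properties.** This step checks everything except the curvature bound. The space $X$ is complete and totally bounded, hence compact. As the completion of a length space it is a length space, and a compact length space is geodesic. To see that $M$ is open in $X$, let $x\in M$ and choose $r>0$ such that the closed $d$-ball of radius $r$ in $M$ is compact. If $z\in X$, $d(z,x)<r$ and $M\ni z_j\to z$, then $z_j$ eventually lies in that compact ball, so $z\in M$. The function $V$ attains its minimum on any non-empty sublevel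 set, so it is bounded below, and $m$ is finite because the volume is. As $M$ is dense and open in $X$ and $m$ charges every non-empty open subset of $M$, $\operatorname{supp}m=X$. The volume growth bound is trivial.

**Step 1: sublevel sets are convex.** This step replaces $g$ by complete metrics without changing anything on $X_c$. Fix $c$ with $X_c\ne\emptyset$. Let $\Phi_c\in C^\infty(\mathbb R)$ vanish on $(-\infty,c]$ and have $\Phi_c''(r)=e^{-1/(r-c)}$ for $r>c$. It is convex and nondecreasing, positive on $(c,\infty)$, and tends to $\infty$. Put $\psi=\Phi_c(V)$. Then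
$$\operatorname{Hess}\psi=\Phi_c'(V)\operatorname{Hess}V+\Phi_c''(V)\,dV\otimes dV\ge0.$$
Put $\tilde g_c:=g+d\psi\otimes d\psi\ge g$, with distance $\tilde d_c$. Along any curve $|(\psi\circ\gamma)'|\le|\dot\gamma|_{\tilde g_c}$, so $|\psi(x)-\psi(y)|\le\tilde d_c(x,y)$. Hence a $\tilde d_c$-bounded set lies in some $\{\psi\le a\}$, which is a sublevel set of $V$ and so compact. By Hopf–Rinow $(M,\tilde g_c)$ is complete. All derivatives of $\Phi_c$ vanish on $(-\infty,c]$, so all derivatives of $\psi$ vanish on $X_c$, and $\tilde g_c$ agrees with $g$ to infinite order at each point of $X_c$.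

The map $x\mapsto(x,\psi(x))$ is an isometry from $(M,\tilde g_c)$ onto the graph of $\psi$ in $M\times\mathbb R$. So for a $\tilde g_c$-geodesic $\gamma$ the acceleration $(\nabla_{\dot\gamma}\dot\gamma,(\psi\circ\gamma)'')$ in $M\times\mathbb R$ ($\nabla$ being the connection of $g$) is normal to the graph: it equals $a(-\nabla\psi,1)$ for some function $a$. Therefore
$$a=(\psi\circ\gamma)''=\operatorname{Hess}\psi(\dot\gamma,\dot\gamma)+\langle\nabla\psi,\nabla_{\dot\gamma}\dot\gamma\rangle=\operatorname{Hess}\psi(\dot\gamma,\dot\gamma)-a|\nabla\psi|^2,$$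
that is,
$$(\psi\circ\gamma)''=a=\frac{\operatorname{Hess}\psi(\dot\gamma,\dot\gamma)}{1+|\nabla\psi|^2}\ge0.\tag{4.2}$$
If both endpoints of $\gamma$ are in $X_c$, then $\psi\circ\gamma\ge0$ is convex and vanishes at both ends, so it vanishes identically and $\gamma\subset X_c$. There $\operatorname{Hess}\psi=0$, so $a=0$ and $\nabla_{\dot\gamma}\dot\gamma=0$. So $\gamma$ is a $g$-geodesic, and $(V\circ\gamma)''=\operatorname{Hess}V(\dot\gamma,\dot\gamma)\ge0$. We have proved:

(i) Every $\tilde g_c$-geodesic with endpoints in $X_c$ lies in $X_c$, is a $g$-geodesic, and $V$ is convex along it.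

We also need:

(ii) $\tilde d_c=d$ on $X_c\times X_c$.

Clearly $d\le\tilde d_c$. Let $z,z'\in X_c$ and let $\sigma$ be a piecewise $C^1$ curve in $M$ joining them. It is compact, so $\sigma\subset X_{c'}$ for some $c'\ge c$. Let $\gamma$ be a minimal $\tilde g_{c'}$-geodesic from $z$ to $z'$. By (i) for $c'$, $\gamma\subset X_{c'}$ and $V\circ\gamma$ is convex, so $V\circ\gamma\le\max(V(z),V(z'))\le c$ and $\gamma\subset X_c$. Since $\tilde g_{c'}=g$ on $X_{c'}$ and $\tilde g_c=g$ on $X_c$,
$$L_g(\sigma)=L_{\tilde g_{c'}}(\sigma)\ge L_{\tilde g_{c'}}(\gamma)=L_g(\gamma)=L_{\tilde g_c}(\gamma)\ge\tilde d_c(z,z').$$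
Taking the infimum over $\sigma$ gives $d\ge\tilde d_c$.

**Step 2: the entropy inequality for nice measures.** This step proves (2.1) for $\mu_i=\eta_i\,\mathrm{vol}_g$ ($i=0,1$), probability measures with bounded densities and supports in $X_c$. On the complete connected manifold $(M,\tilde g_c)$ we recall the following results for compactly supported absolutely continuous measures (McCann, *GAFA* 11 (2001); Cordero-Erausquin–McCann–Schmuckenschläger, *Invent. Math.* 146 (2001)). There is a $\frac12\tilde d_c^{\,2}$-concave function $\varphi$, twice differentiable in Alexandrov's sense $\mu_0$-a.e., such that with $F_t(x)=\exp_x(-t\nabla\varphi(x))$: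

* $F_1$ is the optimal map from $\mu_0$ to $\mu_1$. For $\mu_0$-a.e. $x$ the curve $t\mapsto F_t(x)$ is a minimal geodesic, and $F_1(x)$ is not in the cut locus of $x$.
* $\mu_t=(F_t)_\#\mu_0=\eta_t\,\mathrm{vol}$ is absolutely continuous.
* For $\mu_0$-a.e. $x$ let $Y_t$ be the Jacobi matrix field along $t\mapsto F_t(x)$, written in a parallel orthonormal frame, with $Y_0=\mathrm{Id}$, $Y_0'=-H$, $H=\operatorname{Hess}\varphi(x)$, and put $J_t(x)=\det Y_t$. Then for each $t$, $\eta_0(x)=\eta_t(F_t(x))\,|J_t(x)|$ for $\mu_0$-a.e. $x$.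

Here $\frac12\tilde d_c^{\,2}$-concavity and optimality mean that for $\mu_0$-a.e. $x$, with $y=F_1(x)$, the function $\frac12\tilde d_c^{\,2}(\cdot,y)-\varphi$ is minimal at $x$.

*The geodesics stay in $X_c$.* For $\mu_0$-a.e. $x$ both $x$ and $F_1(x)$ lie in $X_c$, so by (i) $F_t(x)\in X_c$ for all $t$. There $\tilde g_c$ and $g$ agree to infinite order, so volumes, parallel transport and curvature agree. By (ii), the Wasserstein distances computed with $\tilde d_c$ and with $d$ agree for measures on $X_c$, since a coupling of two such measures lives on $X_c\times X_c$. The coupling $(F_s,F_t)_\#\mu_0$ gives $W_2(\mu_s,\mu_t)\le|s-t|W_2(\mu_0,\mu_1)$, and by the triangle inequality equality holds. So $(\mu_t)$ is a minimal geodesic in $(\mathcal P^2(X),W_2)$.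

*$J_t(x)>0$ for all $t\in[0,1]$, for $\mu_0$-a.e. $x$.* We need this to take logarithms along the whole segment. Let $y=F_1(x)$. As $y$ is not in the cut locus of $x$, $\frac12\tilde d_c^{\,2}(\cdot,y)$ is smooth near $x$. Let $S$ be its Hessian at $x$. Minimality of $\frac12\tilde d_c^{\,2}(\cdot,y)-\varphi$ at $x$ shows that the two functions have the same gradient at $x$ and that $S-H\ge0$. Let $Z,W$ be the Jacobi matrix fields along the same geodesic with
$$Z_0=\mathrm{Id},\ Z_0'=-S,\qquad W_0=0,\ W_0'=\mathrm{Id}.$$
The field $Z$ is the variation field, under varying $x'$ near $x$, of the geodesics $t\mapsto\exp_{x'}(-t\nabla\frac12\tilde d_c^{\,2}(\cdot,y)(x'))$. They all arrive at $y$ at $t=1$, so $Z_1=0$. Since there are no points conjugate to $x$ along the geodesic up to and including $y$, $W_t$ is invertible for $t\in(0,1]$. All these fields satisfy $Y''=-\mathcal RY$ with $\mathcal R$ symmetric, so expressions such as $W^TZ'-W'^TZ$ are constant in $t$. This one equals $-\mathrm{Id}$ at $t=0$. Likewise $W^TW'-W'^TW$ is constant and zero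 at $t=0$, so $W'W^{-1}=W^{-T}W'^T$ is symmetric. Put $P=W^{-1}Z$ on $(0,1]$. Then
$$P'=W^{-1}\big(Z'-W'W^{-1}Z\big)=W^{-1}W^{-T}\big(W^TZ'-W'^TZ\big)=-W^{-1}W^{-T},$$
which is symmetric and negative definite. With $P_1=0$ this makes $P_t$ symmetric and positive definite for $t\in(0,1)$. The field $Z+W(S-H)$ has value $\mathrm{Id}$ and derivative $-S+S-H=-H$ at $0$, so it is $Y$:
$$Y_t=Z_t+W_t(S-H)=W_t\,(P_t+S-H),\qquad t\in(0,1).$$
The bracket is positive definite, so $Y_t$ is invertible on $(0,1)$. As $J_0=1$, $J_t>0$ on $[0,1)$, hence $J_1\ge0$. Finally $J_1\ne0$ by $\eta_0(x)=\eta_1(F_1(x))|J_1(x)|$ at points with $\eta_0(x)>0$.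

*The second derivative.* Write $\gamma(t)=F_t(x)$. In the parallel frame $Y''=-\mathcal RY$ with $\operatorname{tr}\mathcal R=\operatorname{Ric}(\dot\gamma,\dot\gamma)$. The constant $Y^TY'-Y'^TY$ vanishes at $t=0$ because $H$ is symmetric, so $U=Y'Y^{-1}$ is symmetric. It satisfies $U'=-\mathcal R-U^2$. Hence
$$(\log J_t)''=(\operatorname{tr}U)'=-\operatorname{tr}\mathcal R-\operatorname{tr}U^2\le-\operatorname{Ric}(\dot\gamma,\dot\gamma).$$
Put $b_x(t):=-\log J_t(x)+V(F_t(x))$. Since $\gamma$ is a $g$-geodesic in $X_c$ of length $\tilde d_c(x,F_1(x))=d(x,F_1(x))$,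
$$b_x''\ge(\operatorname{Ric}+\operatorname{Hess}V)(\dot\gamma,\dot\gamma)\ge K|\dot\gamma|^2=K\,d(x,F_1(x))^2,$$
and therefore
$$b_x(t)\le(1-t)\,b_x(0)+t\,b_x(1)-\tfrac K2t(1-t)\,d(x,F_1(x))^2.\tag{4.3}$$

*Integration.* The $m$-density of $\mu_t$ is $\eta_te^V$, and $\log\eta_t(F_t(x))=\log\eta_0(x)-\log J_t(x)$, so
$$\mathrm{Ent}_m(\mu_t)=\int\log(\eta_te^V)\,d\mu_t=\int\big(\log\eta_0(x)+b_x(t)\big)\,d\mu_0(x).$$
At $t=0,1$ the integrand is $\mu_0$-integrable, since $\eta_i\log\eta_i$ and $V|_{X_c}$ are bounded and the volume is finite. Adding $\log\eta_0$ to (4.3), integrating, and using $\int d(x,F_1(x))^2d\mu_0=W_2(\mu_0,\mu_1)^2$ gives (2.1) along $(\mu_t)$.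

**Step 3: the entropy inequality in general.** This step removes the restrictions on the measures by approximation. Let $\mu_i=f_im$ have finite entropy. As $m$ is finite and $r\log r\ge-1/e$, $f_i\log f_i\in L^1(m)$. For large $n$ put
$$\mu_i^n=z_{i,n}^{-1}\min(f_i,n)1_{X_n}\,m,\qquad z_{i,n}=\int_{X_n}\min(f_i,n)\,dm\to1,$$
where convergence holds because $X_n$ increases to $M$ and $m(X\setminus M)=0$. With $f=\min(f_i,n)1_{X_n}$ and $n\ge3$ we have $|f\log f|\le|f_i\log f_i|+1$. Indeed, $f$ is $0$, or $f_i$, or $n\le f_i$, and in the last case $n\log n\le f_i\log f_i$. By dominated convergence $\mathrm{Ent}_m(\mu_i^n)=z_{i,n}^{-1}\int f\log f\,dm-\log z_{i,n}\to\mathrm{Ent}_m(\mu_i)$. Also $\mu_i^n\to\mu_i$ in total variation, hence in $W_2$ because $X$ is compact. The density of $\mu_i^n$ with respect to $\mathrm{vol}_g$ is $z_{i,n}^{-1}fe^{-V}$, which is bounded because $V$ is bounded below, and the support lies in $X_n$. So Step 2 gives geodesics $(\mu_t^n)_t$ satisfying (2.1). They are uniformly Lipschitz curves in the compact space $(\mathcal P(X),W_2)$,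 so by Arzelà–Ascoli a subsequence converges uniformly to a curve $(\mu_t)$. Passing to the limit in $W_2(\mu_s^n,\mu_t^n)=|s-t|W_2(\mu_0^n,\mu_1^n)$ shows that $(\mu_t)$ is a minimal geodesic from $\mu_0$ to $\mu_1$. For finite $m$ the entropy is weakly lower semicontinuous, so $\mathrm{Ent}_m(\mu_t)\le\liminf_n\mathrm{Ent}_m(\mu_t^n)$, while the right-hand sides of (2.1) converge. This proves $\mathrm{CD}(K,\infty)$.

**Step 4: infinitesimal Hilbertianity.** This step uses only that $m$ lives on the smooth part. Let $f\in\mathrm{Lip}(X)$. By Rademacher's theorem $f|_M$ is differentiable $\mathrm{vol}_g$-a.e. Since $M$ is open and $d$ is the Riemannian distance, $|Df|=|\nabla f|_g$ at such points. As $m(X\setminus M)=0$ and $m\ll\mathrm{vol}_g$ on $M$,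
$$E(f):=\tfrac12\int|Df|^2dm=\tfrac12\int_M|\nabla f|_g^2\,dm$$
is a quadratic form on $\mathrm{Lip}(X)$. Let $\mathrm{Ch}(u),\mathrm{Ch}(w)<\infty$. By the definition of $\mathrm{Ch}$ and a diagonal choice there are $u_n\to u$ and $w_n\to w$ in $L^2(m)$, Lipschitz, with $E(u_n)\to\mathrm{Ch}(u)$ and $E(w_n)\to\mathrm{Ch}(w)$. From $E(u_n+w_n)+E(u_n-w_n)=2E(u_n)+2E(w_n)$ we get
$$\mathrm{Ch}(u+w)+\mathrm{Ch}(u-w)\le2\,\mathrm{Ch}(u)+2\,\mathrm{Ch}(w).$$
Applying this to $u+w$ and $u-w$ and using $\mathrm{Ch}(2u)=4\,\mathrm{Ch}(u)$ gives the reverse inequality. So $\mathrm{Ch}$ is a quadratic form, and Proposition 2 is proved. $\blacksquare$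

It remains to find $(M,g,V)$ whose completion branches.

## 5. From a reentrant corner to a horn

The first candidate is flat. Let $\pi<\beta<2\pi$ and let $M$ be the planar sector $\{0<\rho<1,\ 0<\theta<\beta\}$ with $g=d\rho^2+\rho^2d\theta^2$ and its intrinsic distance. Take points with polar coordinates $(\rho,\theta)$, $(\rho',\theta')$, $\theta'-\theta\ge\pi$. A curve in $M$ joining them must pass through the angle $\theta+\pi$, at some radius $r$. Its length is then at least $(\rho+r)+|\rho'-r|\ge\rho+\rho'$. So the path through the corner is minimal, and the completion branches at the corner, because $\theta'$ can be varied. There is no curvature to worry about.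

This candidate fails with Proposition 2: *no $V\in C^\infty(M)$ with $\operatorname{Hess}V\ge0$ has compact sublevel sets.* Take two points of $M$ as above and let $c$ be the larger of their $V$-values. By (i), a minimal $\tilde g_c$-geodesic between them is a $g$-geodesic lying in $M$. That is a straight segment missing the corner, and it sweeps an angle less than $\pi$. This contradicts $\theta'-\theta\ge\pi$.

So two points *of $M$* must always be joined by a geodesic inside $M$. Only boundary points may be forced through $p$. This suggests making the excess angle over $\pi$ equal to zero. Take the half-disk $\{y\ge0\}$, glue along its positive $x$-axis a horn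
$$g=d\rho^2+\rho^4ds^2,\qquad-2<s\le0,\tag{5.1}$$
and leave out the negative axis. At distance $\rho$ from $p$ the horn has width $2\rho^2$, so its angle at $p$ is zero. Yet it contains a whole family of rays $s=\mathrm{const}$. Now fold: keep the half-disk and send $(\rho,s)$ in the horn to $(\rho,0)$. As $d\rho^2\le d\rho^2+\rho^4ds^2$, lengths do not increase. A path that runs a length $a$ along the negative axis to $p$ and then a length $a'$ along a ray of the horn has length $a+a'$, and its ends are sent to $(-a,0)$ and $(a',0)$, at distance $a+a'$. So it is minimal, for every ray: branching at $p$.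

The price is curvature. A metric $d\rho^2+F(\rho)^2ds^2$ has Gauss curvature $-F''/F$, so the horn has $\kappa=-2/\rho^2$, unbounded below at $p$. The weight has to compensate. The obvious weight is a function of $\rho$ alone.

**Lemma 1.** On the horn (5.1) near $\rho=0$ no weight $V=f(\rho)$ satisfies $\operatorname{Ric}+\operatorname{Hess}V\ge Kg$, for any $K\in\mathbb R$.

*Proof.* With $\omega_2=\rho^2ds$ one has $\operatorname{Hess}\rho=\frac2\rho\,\omega_2^2$, so $\operatorname{Hess}f(\rho)=f''d\rho^2+\frac{2f'}\rho\omega_2^2$. In the direction of $\omega_2$ we need $-\frac2{\rho^2}+\frac{2f'}\rho\ge K$, that is $f'\ge\frac1\rho+\frac{K\rho}2$, so $f'\to+\infty$ as $\rho\to0$. In the radial direction we need $f''\ge\frac2{\rho^2}+K$. Integrating from $\rho$ to a fixed $a$ gives $f'(\rho)\le f'(a)-\frac2\rho+\frac2a-K(a-\rho)\to-\infty$. These contradict each other. $\blacksquare$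

The radial direction wants something like $V=-C\log\rho$, which contributes $C/\rho^2$ there but $-2C/\rho^2$ in the $\omega_2$-direction. The way out is that the unit vector $e_2=\rho^{-2}\partial_s$ is enormous in the coordinate $s$. A term $G(s)$ contributes $\rho^{-4}G''(s)$ in the direction $e_2$, which beats every $\rho^{-2}$ when $G''>0$. It also creates an off-diagonal term $-2\rho^{-3}G'$. To leading order the determinant condition on the horn is
$$(C-2)\,G''>4\,(G')^2.$$
For $G=-a\log(s+2)$ both sides are multiples of $(s+2)^{-2}$, and the condition is $C-2>4a$: a large $C$ suffices. This $G$ also tends to $+\infty$ at the free side $s=-2$, as compact sublevel sets require. Two tasks remain: smoothing the seam between horn and half-disk without worse curvature than $-\mathrm{const}/\rho^2$, and continuing the weight convexly over the half-disk, with value $+\infty$ on the negative axis.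

## 6. The smooth surface

The seam is smoothed on the scale $|s|\le1$ at every $\rho$, so the smoothing is self-similar. Let $\zeta\ge0$ be smooth, even, positive exactly on $(-1,1)$, with $\int\zeta=1$, and put $v(s)=\int(s-\tau)_+\zeta(\tau)\,d\tau$, a smooth version of $s_+$. Then $v\in C^\infty$, $v''=\zeta\ge0$, $0\le v'\le1$, $v=0$ for $s\le-1$, $v>0$ for $s>-1$, $v(s)=s$ for $s\ge1$ (as $\zeta$ is even), and $0\le v\le1$ on $[-1,1]$.

For a small $\rho_1\in(0,\frac14)$, to be fixed in Sections 8 and 9, let
$$M=\{(\rho,s):0<\rho<\rho_1,\ -2<s<\pi/\rho\},\qquad g=\omega_1^2+\omega_2^2,$$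
$$\omega_1=d\rho,\qquad\omega_2=\rho^2ds+\rho\,v(s)\,d\rho.$$

* On the *horn* $\{s\le-1\}$: $v=0$ and $g=d\rho^2+\rho^4ds^2$.
* On the *flat part* $\{s\ge1\}$: put $\theta:=\rho s\in[\rho,\pi)$. Then $d\theta=\rho\,ds+s\,d\rho$, so $\omega_2=\rho\,d\theta$ and $g=d\rho^2+\rho^2d\theta^2$ is Euclidean. We use $x=\rho\cos\theta$, $y=\rho\sin\theta>0$.

**Step 1: connection and curvature.** We compute them in the orthonormal frame dual to $\omega_1,\omega_2$:
$$e_1=\partial_\rho-\frac v\rho\,\partial_s,\qquad e_2=\rho^{-2}\partial_s.$$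
The bracket is $[e_1,e_2]=\big(-2\rho^{-3}+\rho^{-3}v'\big)\partial_s=-h\,e_2$ with $h=\frac{2-v'}\rho$. In an orthonormal frame of a surface, $\nabla_Ye_1=\alpha(Y)e_2$ and $\nabla_Ye_2=-\alpha(Y)e_1$ for a one-form $\alpha$. Torsion-freeness reads $-\alpha(e_1)e_1-\alpha(e_2)e_2=-he_2$, so $\alpha(e_1)=0$, $\alpha(e_2)=h$:
$$\nabla_{e_1}e_1=\nabla_{e_1}e_2=0,\qquad\nabla_{e_2}e_1=he_2,\qquad\nabla_{e_2}e_2=-he_1.\tag{6.1}$$
The Gauss curvature is
$$\kappa=\langle\nabla_{e_1}\nabla_{e_2}e_2-\nabla_{e_2}\nabla_{e_1}e_2-\nabla_{[e_1,e_2]}e_2,\,e_1\rangle=-e_1h-h^2.$$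
Since $e_1h=\rho^{-2}\big(-(2-v')+vv''\big)$ and $h^2=\rho^{-2}(2-v')^2$,
$$\kappa=-\frac{k(s)}{\rho^2},\qquad k=(2-v')(1-v')+v\,v''\in[0,k_0],\qquad k_0:=2+\max\zeta,\tag{6.2}$$
because $v\le1$ where $v''\ne0$. On the flat part $k=0$.

**Step 2: finite volume.** The area form is $\omega_1\wedge\omega_2=\rho^2d\rho\wedge ds$, so the area is $\int_0^{\rho_1}\rho^2(2+\pi/\rho)\,d\rho<\infty$.

**Step 3: total boundedness, and the point $p$.** Put $s=-2+w(2+\pi/\rho)$. In the coordinates $(\rho,w)\in(0,\rho_1)\times(0,1)$ the metric extends smoothly, as a symmetric tensor, to $(0,\rho_1]\times[0,1]$. So for $0<\varepsilon<\rho_1$ we have $g\le C_\varepsilon(d\rho^2+dw^2)$ on the convex set $[\varepsilon,\rho_1)\times(0,1)$, and $\{\rho\ge\varepsilon\}$ is totally bounded. On the other hand, a curve $\rho=\mathrm{const}$ has length $\rho^2|\Delta s|\le2\rho^2+\pi\rho$, and $s=-\frac32$ is a $\rho$-line of unit speed. Joining two points of $\{\rho<\varepsilon\}$ through this line gives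
$$\operatorname{diam}\{\rho<\varepsilon\}\le2(2\varepsilon^2+\pi\varepsilon)+\varepsilon\to0.$$
So $(M,d)$ is totally bounded, and in the completion $X$ all sequences with $\rho\to0$ converge to one and the same point. Call it $p$. The function $\rho$ is 1-Lipschitz on $M$, since $d\rho^2\le g$, so it extends to $X$ with $\rho(p)=0$. Thus $p\notin M$, and $(M,g)$ is incomplete.

## 7. The fold, and a family of geodesics through $p$

We now fold the smooth surface onto a half-disk. With the sharp seam $v=s_+$ the fold of Section 5 would be $\theta=\rho s_+$. For the smoothed metric we look for $\theta=\rho E(s)$. Then $d\theta=E\,d\rho+\rho E'ds$, and this is a multiple of $\omega_2$ exactly when $E=vE'$. So we solve this equation.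

**Step 1: the function $E$.** We need $E\in C^1$ with
$$E=vE',\qquad0\le E'\le1,\qquad E=0\text{ for }s\le-1,\qquad E=s\text{ for }s\ge1.\tag{7.1}$$
Put $E(s)=\exp\big(-\int_s^1\frac{d\sigma}{v(\sigma)}\big)$ for $s>-1$, and $E=0$ for $s\le-1$. For $s\ge1$ this is $\exp\int_1^s\frac{d\sigma}\sigma=s$. For $s>-1$, $E'=E/v$, and
$$(E')'=\Big(\frac Ev\Big)'=\frac{E'v-Ev'}{v^2}=\frac{E(1-v')}{v^2}\ge0.$$
So $E$ is convex on $(-1,\infty)$, and since $E'=1$ for $s\ge1$, $0\le E'\le1$ and $E=vE'\le v$. With $c=\frac12\max\zeta$ we have $v(s)\le c(s+1)^2$ for $s>-1$, because $v(-1)=v'(-1)=0$. With $\delta=s+1>0$, convexity gives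
$$E'(s)\le\frac{E(s+\delta)-E(s)}\delta\le\frac{v(s+\delta)}\delta\le\frac{c(2\delta)^2}\delta=4c\,\delta\to0\quad(s\to-1^+).$$
Together with $0\le E\le c\delta^2$ this shows that $E$ is $C^1$ at $-1$, with $E'(-1)=0$. So (7.1) holds.

**Step 2: the fold is 1-Lipschitz.** Define
$$\Psi:M\to\mathbb R^2,\qquad\Psi(\rho,s)=\rho(\cos\theta,\sin\theta),\qquad\theta=\rho E(s)\in[0,\pi).$$
The range of $\theta$ is right: for $s\ge1$, $\theta=\rho s<\pi$, and for $s\le1$, $\theta\le\rho<\frac14$. By (7.1), $d\theta=vE'd\rho+\rho E'ds=E'\rho^{-1}\omega_2$, so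
$$\Psi^*g_{\mathrm{eucl}}=d\rho^2+\rho^2d\theta^2=\omega_1^2+E'^2\omega_2^2\le g.$$
Hence $\Psi$ does not increase lengths. It extends to a 1-Lipschitz map $X\to\mathbb R^2$ with $\Psi(p)=0$.

**Step 3: the geodesics.** For $t\in(0,\rho_1)$ let $q_t\in X$ be the limit of the points of the flat part with $\rho=t$, $\theta\uparrow\pi$. The limit exists, since circular arcs have length $t|\Delta\theta|$. A radial segment $\theta=\mathrm{const}$ with $\theta$ near $\pi$ stays in the flat part as $\rho\to0$, because $s=\theta/\rho>1$ and $s<\pi/\rho$, and it has unit speed. Letting $\theta\uparrow\pi$,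
$$d(q_t,q_{t'})\le|t-t'|,\qquad d(q_t,p)\le t.$$
For $\sigma\in(-2,-1)$ let $y_{t,\sigma}\in M$ be the point $\rho=t$, $s=\sigma$ of the horn. There $\partial_\rho=e_1$ is a unit vector, so $d(y_{t,\sigma},y_{t',\sigma})\le|t-t'|$ and $d(y_{t,\sigma},p)\le t$. Moreover $\Psi(q_t)=(-t,0)$, and $\Psi(y_{t,\sigma})=(t,0)$ because $E(\sigma)=0$.

Fix $a,a'\in(0,\rho_1)$ and let $c_\sigma:[-a,a']\to X$ be
$$c_\sigma(-t)=q_t,\qquad c_\sigma(0)=p,\qquad c_\sigma(t)=y_{t,\sigma}\qquad(t>0).$$
This curve is 1-Lipschitz, and
$$d(c_\sigma(-a),c_\sigma(a'))\ge|\Psi(q_a)-\Psi(y_{a',\sigma})|=a+a'.$$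
A 1-Lipschitz curve on an interval of length $a+a'$ whose ends are at distance at least $a+a'$ is a unit speed minimal geodesic.

**Step 4: branching.** Take $a=a'$ and $\sigma_1\ne\sigma_2$ in $(-2,-1)$. The geodesics $\gamma_i(t)=c_{\sigma_i}(a(2t-1))$, $t\in[0,1]$, coincide on $[0,\frac12]$. They differ at every $t\in(\frac12,1]$, since $(\rho,\sigma_1)$ and $(\rho,\sigma_2)$ are distinct points of $M$. So $X$ contains branching geodesics. Letting $a'$ and $\sigma$ vary gives the property in Theorem 2(1), with $R=\{q_t:0<t\le a\}\cup\{p\}$ and $\mathcal H=\{-2<s<-1\}$.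

## 8. The weight on the horn side

Fix $K\ge0$ and
$$C\ge k_0+400.\tag{8.1}$$
The number $\rho_1\in(0,\frac14)$ will be small depending only on $C$ and $k_0$. On $\{-2<s\le2\}$ put, following Section 5,
$$V_1=-C\log\rho+G(s),\qquad G(s)=-7\log\frac{s+2}{3.5}-\frac32,\qquad G'=-\frac7{s+2}<0,\quad G''=\frac7{(s+2)^2}.$$
The constants make $G(\frac32)=-\frac32$ and $G'(\frac32)=-2$, which will matter for the gluing in Section 9.

**Claim 1.** If $\rho_1$ is small, $\operatorname{Hess}V_1\ge\frac k{\rho^2}g$ on $\{-2<s\le2\}$.

*Proof.* By (6.1), for every function $V$,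
$$\operatorname{Hess}V(e_1,e_1)=e_1e_1V,\qquad\operatorname{Hess}V(e_1,e_2)=e_1e_2V,\qquad\operatorname{Hess}V(e_2,e_2)=e_2e_2V+h\,e_1V.\tag{8.2}$$
Here $e_1V_1=-\frac{C+vG'}\rho$ and $e_2V_1=\frac{G'}{\rho^2}$, so
$$e_1e_1V_1=\rho^{-2}\big(C+vG'+v(v'G'+vG'')\big),\qquad e_1e_2V_1=-\rho^{-3}(2G'+vG''),$$
$$e_2e_2V_1+h\,e_1V_1=\rho^{-4}G''-\rho^{-2}(2-v')(C+vG').$$
Hence the matrix of $\operatorname{Hess}V_1-\frac k{\rho^2}g$ is $DAD$ with $D=\operatorname{diag}(\rho^{-1},\rho^{-2})$ and
$$A_{11}=C-k+(1+v')vG'+v^2G'',\qquad A_{12}=-(2G'+vG''),$$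
$$A_{22}=G''-\rho^2B,\qquad B=(2-v')(C+vG')+k.$$
Let us bound the entries. For $s\le-1$, $v=0$. On $[-1,1]$, $v\le1$ and $s+2\ge1$. On $[1,2]$, $v=s\le s+2$. In all cases $v|G'|\le7$, $(1+v')v|G'|\le14$ and $0\le v^2G''\le7$. So
$$C-k_0-14\le A_{11}\le C+7,\qquad0\le B\le2C+k_0.$$
Next, expanding and cancelling $v^2(G'')^2$,
$$\det A=(C-k)G''+(v'-3)\,vG'G''-4(G')^2-\rho^2BA_{11}.$$
The second term is nonnegative, as $v'-3<0$ and $G'<0$. Therefore
$$\det A\ge\frac{7(C-k_0)-196}{(s+2)^2}-\rho_1^2(2C+k_0)(C+7).$$
By (8.1) and $s+2\le4$ the first term is at least $\frac{2604}{16}$. So $\det A>0$ as soon as $\rho_1^2(2C+k_0)(C+7)<\frac{2604}{16}$. Since also $A_{11}>0$, $A$ is positive definite. $\blacksquare$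

## 9. The weight on the flat side, and the gluing

On the flat part we need a function that is convex in $(x,y)$, behaves like $-C\log\rho-s\approx-C\log x-y/x^2$ near the positive axis, and is infinite on the negative axis. Convexity is automatic for a supremum of affine functions. Take the tangent of $-C\log x$ at $x=\lambda$, subtract $y/\lambda^2$, and vary $\lambda$: on $\{y>0\}$ put
$$V_2(x,y)=\sup_{\lambda>0}\Big\{-C\log\lambda+C-\frac{Cx}\lambda-\frac y{\lambda^2}\Big\}.\tag{9.1}$$

**Step 1: $V_2$ is smooth and convex.** The bracket tends to $-\infty$ as $\lambda\to0$ (because $y>0$) and as $\lambda\to\infty$. Its $\lambda$-derivative is $-\frac C{\lambda^3}\big(\lambda^2-x\lambda-\frac{2y}C\big)$, whose only positive zero is $\lambda(x,y)=\frac12\big(x+\sqrt{x^2+8y/C}\big)$. So the supremum is attained exactly there. As $x^2+8y/C>0$ on $\{y>0\}$, $\lambda(x,y)$ is smooth and positive, and substituting it into the bracket shows that $V_2$ is $C^\infty$. It is convex as a supremum of affine functions.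

**Step 2: behavior near the positive axis.** We compare $V_2$ with $-C\log\rho-s$. For $x>0$ put $\sigma=y/x^2$ and substitute $\lambda=x\mu$:
$$V_2=-C\log x+G_2(\sigma),\qquad G_2(\sigma)=\sup_{\mu>0}\Big\{-C\log\mu+C-\frac C\mu-\frac\sigma{\mu^2}\Big\}.$$
Here $G_2(0)=0$, with maximizer $\mu=1$. In general the maximizer satisfies $\mu^2-\mu=2\sigma/C$, so $1\le\mu\le1+\frac{2\sigma}C$. It depends smoothly on $\sigma\ge0$, and differentiating the bracket at its maximum gives $G_2'(\sigma)=-\mu^{-2}$. Since $1-2(\mu-1)\le\mu^{-2}\le1$, we get $-1\le G_2'\le-1+\frac{4\sigma}C$, hence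
$$0\le G_2(\sigma)+\sigma\le\frac{2\sigma^2}C.\tag{9.2}$$

**Claim 2.** If $\rho_1$ is small, then $|V_2+C\log\rho+s|\le\frac1{10}$ on $\{1\le s\le2\}$.

*Proof.* Here $\theta=\rho s\le2\rho_1<\frac12$, so $x=\rho\cos\theta>0$, and
$$\sigma=\frac{\sin\theta}{\rho\cos^2\theta}=s\,\frac{\sin\theta}\theta\,\frac1{\cos^2\theta}\to s$$
uniformly as $\rho_1\to0$. Since $V_2+C\log\rho+s=-C\log\cos\theta+(G_2(\sigma)+\sigma)+(s-\sigma)$, (9.2) bounds its absolute value by $C|\log\cos\theta|+\frac{2\sigma^2}C+|\sigma-s|$. For small $\rho_1$ we have $\sigma^2\le10$, so the middle term is at most $\frac{20}{400}=\frac1{20}$ by (8.1). The other two tend to $0$ as $\rho_1\to0$, so together they are at most $\frac1{20}$ for small $\rho_1$. $\blacksquare$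

From now on $\rho_1$ is fixed so that Claims 1 and 2 hold.

**Step 3: $V_1$ and $V_2$ cross between $s=\frac65$ and $s=\frac95$.** The function $G(s)+s$ is decreasing on $(-2,2]$, since its derivative is $1-\frac7{s+2}<0$. At $s=\frac65$ it equals $-7\log\big(1-\frac{0.3}{3.5}\big)-0.3\ge0.6-0.3=0.3$. At $s=\frac95$ it equals
$$-7\log\Big(1+\frac{0.3}{3.5}\Big)+0.3\le-7\Big(\frac{0.3}{3.5}-\frac12\Big(\frac{0.3}{3.5}\Big)^2\Big)+0.3<-\frac14.$$
As $V_1-V_2=(G(s)+s)-(V_2+C\log\rho+s)$, Claim 2 gives
$$V_1-V_2\ge\tfrac1{10}\ \text{ on }1\le s\le\tfrac65,\qquad V_2-V_1\ge\tfrac1{10}\ \text{ on }\tfrac95\le s\le2.\tag{9.3}$$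

**Step 4: the weight.** We take a smoothed maximum of $V_1$ and $V_2$ and add two harmless terms. Let $\beta$ be the mollification of $|t|$ by an even kernel supported in $[-\frac1{10},\frac1{10}]$. It is smooth, even, convex, $\beta(t)=|t|$ for $|t|\ge\frac1{10}$, $\beta(t)\ge|t|$ and $|\beta'|\le1$. Put
$$V_0=\begin{cases}V_1,&s\le1,\\[2pt]\frac12\big(V_1+V_2+\beta(V_1-V_2)\big),&1\le s\le2,\\[2pt]V_2,&s\ge2,\end{cases}\qquad V=V_0-\log(\rho_1-\rho)+\tfrac K2\rho^2.\tag{9.4}$$
By (9.3), $V_0=V_1$ for $s\le\frac65$ and $V_0=V_2$ for $s\ge\frac95$, so $V\in C^\infty(M)$. On $1\le s\le2$, $\beta(t)\ge|t|$ gives $V_0\ge\max(V_1,V_2)$.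

**Claim 3.** $\operatorname{Hess}V\ge0$ and $\operatorname{Ric}_g+\operatorname{Hess}V\ge Kg$ on $M$.

*Proof.* On $\{s\le1\}$, Claim 1 and (6.2) give $\operatorname{Hess}V_0\ge\frac k{\rho^2}g=-\kappa g$. On $\{s\ge1\}$ the metric is flat, so $\kappa=0$. There $\operatorname{Hess}V_2\ge0$ by Step 1, and for $s\le2$, $\operatorname{Hess}V_1\ge0$ by Claim 1 with $k=0$. The function $\Theta(a,b)=\frac12(a+b+\beta(a-b))$ is convex, and $\partial_a\Theta=\frac12(1+\beta')\ge0$, $\partial_b\Theta=\frac12(1-\beta')\ge0$. So
$$\operatorname{Hess}\Theta(V_1,V_2)=\partial_a\Theta\operatorname{Hess}V_1+\partial_b\Theta\operatorname{Hess}V_2+(D^2\Theta)(dV_1,dV_2)\ge0,$$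
where the last term is the nonnegative quadratic form $D^2\Theta$ evaluated on the pair $(dV_1,dV_2)$. In all cases $\operatorname{Hess}V_0\ge-\kappa g$.

By (8.2), $\operatorname{Hess}\rho=h\,\omega_2^2\ge0$. Since $-\log(\rho_1-\rho)$ is a convex increasing function of $\rho$, its Hessian is nonnegative. Finally
$$\operatorname{Hess}\tfrac{\rho^2}2=d\rho^2+\rho\operatorname{Hess}\rho=\omega_1^2+(2-v')\,\omega_2^2\ge g,$$
as $v'\le1$. Altogether $\operatorname{Hess}V\ge-\kappa g+Kg$. Since $\operatorname{Ric}_g=\kappa g$ with $\kappa\le0$, and $K\ge0$, both inequalities follow. $\blacksquare$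

**Claim 4.** All sublevel sets of $V$ are compact in $M$.

*Proof.* *Near $\rho=0$.* On $\{s\le\frac32\}$ we have $V_0\ge V_1=-C\log\rho+G(s)$ with $G(s)\ge G(\frac32)=-\frac32$. On $\{s\ge\frac32\}$ we have $V_0\ge V_2$. Taking $\lambda=\sqrt\rho$ in (9.1) and using $x,y\le\rho$ gives
$$V_2\ge\frac C2\log\frac1\rho+C-C\sqrt\rho-1.$$
As $\rho<\frac14$, $V_0$ is bounded below, and it tends to $\infty$ uniformly as $\rho\to0$. Since $\rho_1<1$, $-\log(\rho_1-\rho)>0$, so $V\ge V_0$ and also $V\ge\inf V_0-\log(\rho_1-\rho)$. So on $\{V\le c\}$ we have $\delta\le\rho\le\rho_1-\delta$ for some $\delta>0$.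

*Near the side $s=-2$.* There $V\ge V_1\ge G(s)$, which tends to $\infty$ as $s\to-2$.

*Near the negative axis.* Let $s\ge\frac32$, $\rho\ge\delta$ and $\theta=\rho s\to\pi$. Then eventually $x<0$, and $y=\rho\sin\theta\to0$ uniformly. Taking $\lambda=\sqrt y$ in (9.1) and dropping the positive term $-Cx/\lambda$ gives $V\ge V_2\ge\frac C2\log\frac1y+C-1\to\infty$.

Hence $\{V\le c\}$ is a closed subset of $M$ contained in a compact set $\{\delta\le\rho\le\rho_1-\delta,\ -2+\delta'\le s\le(\pi-\delta')/\rho\}\subset M$. $\blacksquare$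

## 10. A space for every $K\ge0$

*Proof of Theorem 1.* The surface $(M,g)$ is connected, has finite volume, and its distance is totally bounded (Section 6). The weight $V$ of (9.4) is smooth, has compact sublevel sets (Claim 4) and satisfies (4.1) (Claim 3). By Proposition 2, $(X,d,m)$ is a compact $\mathrm{RCD}(K,\infty)$ space with $m$ finite and $\operatorname{supp}m=X$. By Section 7 it contains branching geodesics. $\blacksquare$

The space is the completion of a smooth incomplete surface, with $M$ open in $X$, $m(X\setminus M)=0$ and $m=e^{-V}\mathrm{vol}_g$ on $M$, and Theorem 2(1) was shown at the end of Section 7. Compare with the tripod. By Step 1 of Section 4, any two points of $M$ are joined by a minimal geodesic inside $M$, so the transports of Step 2 there never meet $p$. The geodesics found in Section 7 start on $\{q_t\}\subset X\setminus M$, a set of measure zero.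

## 11. No finite dimension bound, and higher-dimensional examples

*Proof of Theorem 2(2).* The weight is so large near the negative axis that balls centered there have less mass than any power of their radius. Of the condition $\mathrm{CD}(K',N)$ we use only two facts: it implies $\mathrm{CD}(K',N')$ for $N'\ge N$, and for $1<N<\infty$ it implies the Bishop–Gromov inequality (Sturm, *Acta Math.* 196 (2006), II, Thm 2.3). The latter gives, for each $q\in\operatorname{supp}m=X$, some $c>0$ with $m(B_r(q))\ge c\,r^N$ for all small $r$.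

Let $q=q_t$ and $0<r<t/2$. Since $\Psi$ is 1-Lipschitz and $\Psi(q)=(-t,0)$, each point of $B_r(q)\cap M$ has $\Psi$-image $(x,y)$ with $x<-t/2$ and $0\le y<r$. As $x<0$, $\theta=\rho E(s)>\frac\pi2$. Since $\rho<\frac14$, $E(s)>2$, and as $E\le1$ on $\{s\le1\}$ this forces $s=E(s)>2$. So the point lies in the flat part, where $(x,y)$ are its Euclidean coordinates and $y>0$, and $V\ge V_2$ because $-\log(\rho_1-\rho)>0$ and $K\ge0$. Take $\lambda=\frac{4y}{Ct}$ in (9.1). Then $-\frac{Cx}\lambda\ge\frac{Ct}2\cdot\frac{Ct}{4y}=\frac{C^2t^2}{8y}$ and $\frac y{\lambda^2}=\frac{C^2t^2}{16y}$. Moreover $\lambda<\frac{4r}{Ct}<\frac2C<1$, so $-C\log\lambda+C>0$. Hence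
$$V\ge V_2\ge\frac{C^2t^2}{8y}-\frac{C^2t^2}{16y}=\frac{C^2t^2}{16y}\ge\frac{C^2t^2}{16r},\qquad m(B_r(q))\le\mathrm{vol}_g(M)\,e^{-C^2t^2/(16r)}.$$
For small $r$ this is smaller than $c\,r^N$, whatever $c>0$ and $N$ are. If $\mathrm{CD}(K',N)$ held for some $N<\infty$, then, raising $N$ if necessary so that $N>1$, we would have a contradiction. $\blacksquare$

*Proof of Theorem 2(3).* For $n=2$ take the surface. For $n>2$ take $M\times(-1,1)^{n-2}$ with the product metric and the weight
$$V(\rho,s)+\sum_{i=1}^{n-2}\Big(-\log(1-z_i^2)+\tfrac K2z_i^2\Big).$$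
The volume is finite. The Riemannian distance is the $\ell^2$-product of the distances of the factors, hence totally bounded. Each summand of the weight is bounded below with compact sublevel sets in its own variable. So a sublevel set of the sum is a closed set contained in a product of compact sublevel sets, and is compact. The Hessian is block diagonal and nonnegative, by Claim 3 and the computation after Proposition 2. For the same reasons $\operatorname{Ric}+\operatorname{Hess}\ge K$ holds in each block: in the $M$-block this is Claim 3, and in the $z_i$-direction $\operatorname{Ric}=0$ and the second derivative of the summand is at least $K$. By Proposition 2 the completion, which is $X\times[-1,1]^{n-2}$ with the $\ell^2$-product distance, is $\mathrm{RCD}(K,\infty)$. With $\gamma_1,\gamma_2$ from Section 7, the curves $t\mapsto(\gamma_i(t),0)$ are minimal geodesics of the product that coincide on $[0,\frac12]$ and differ on $(\frac12,1]$, so they branch. $\blacksquare$
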